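# Inclusion, composition and converse of binary relations have no finite axiomatization

Throughout, $R;S=\{(u,w):\exists v\,((u,v)\in R\text{ and }(v,w)\in S)\}$ is the composition of binary relations on a set $U$, $R^\smile=\{(v,u):(u,v)\in R\}$ is the converse, and $\mathrm{Id}_U=\{(u,u):u\in U\}$. We often write $ab$ for $a;b$.

## A short list of laws, tested on one and two elements

**Definition.** A structure $(A,\le,;,\smile,1')$, with a binary relation, a binary operation, a unary operation and a constant, is *representable* if it is isomorphic to some $(\mathcal R,\subseteq,;,\smile,\mathrm{Id}_U)$, where $\mathcal R$ is a set of binary relations on a set $U$ that contains $\mathrm{Id}_U$ and is closed under composition and converse. An isomorphism is a bijection that preserves and reflects $\le$ and preserves the operations and the constant. The class of all representable structures is $\mathbf R(\le,;,\smile,1')$.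

Which structures are representable? One would first guess: those that satisfy the evident laws. Here is a list; call it $\Lambda$.

* $\le$ is a partial order; $;$ is associative; $1'a=a1'=a$; and $a\le b$ implies $ac\le bc$ and $ca\le cb$.
* $a^{\smile\smile}=a$, $(ab)^\smile=b^\smile a^\smile$, $1'^\smile=1'$; and $a\le b$ implies $a^\smile\le b^\smile$.
* $a\le a\,a^\smile a$.

All of these hold for relations. For the last one, if $(u,v)\in R$, walk $u\to v\to u\to v$ along $R$, $R^\smile$, $R$. The laws have some pleasant consequences. For instance, if $a\le 1'$, then $a\le aa^\smile a\le 1'a^\smile1'=a^\smile$, and taking converses $a^\smile\le a$, so $a=a^\smile$; moreover $a\le aa^\smile a=aaa\le aa\le a$, so $aa=a$.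

Test the guess on models of $\Lambda$ with at most two elements. A one-element structure $\{1'\}$ is represented on a one-point set. Let $A=\{1',a\}$ with $a\ne1'$. Converse is a bijection that fixes $1'$, so $a^\smile=a$, and $aa$ is $1'$ or $a$.

* Let $aa=1'$. If $a\le1'$, then $aa=a$ by the consequence above, so $a=1'$. If $1'\le a$, then $a=1'a\le aa=1'$, so $a=1'$ again. Hence $a$ and $1'$ are incomparable. Represent $a$ as $\{(0,1),(1,0)\}$ on $U=\{0,1\}$.
* Let $aa=a$. If $a<1'$, take $U=\{0\}$ and represent $a$ as $\emptyset$. If $1'<a$, take $U=\{0,1\}$ and $a\mapsto U\times U$. If they are incomparable, take $U=\{0,1,2\}$ and $a\mapsto\{0,1\}\times\{0,1\}$: this relation is symmetric and idempotent, misses $(2,2)$ and contains $(0,1)$.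

So the guess is right for at most two elements. It also passes on groups $G$ with the discrete order and $g^\smile=g^{-1}$: send $g$ to $\{(x,xg):x\in G\}$. Composition goes to composition, inverses to converses, and distinct $g$ give incomparable relations.

Nevertheless the guess is wrong, and no longer finite list repairs it. The paper "Axiomatizability of positive algebras of binary relations" conjectures that $\mathbf R(\le,;,\smile,1')$ is not finitely axiomatizable; the conjecture is correct, and these notes prove it.

**Theorem 1.** For every $k\ge1$ there is a finite structure $\mathcal A$ of signature $(\le,;,\smile,1')$ that is not representable, but all of whose substructures generated by at most $k$ elements are representable (over a finite base). Consequently $\mathbf R(\le,;,\smile,1')$ is not finitely axiomatizable in first-order logic.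

There is a more explicit version. For $\{\le,;,\smile\}\subseteq\tau\subseteq\{\le,;,\smile,1',0\}$ let $\mathbf R(\tau)$ be defined in the same way, where $\mathcal R$ must be closed under the operations in $\tau$ and contain the interpretations of the constants in $\tau$; the constant $0$ is interpreted as $\emptyset$.

**Theorem 2.** Let $\{\le,;,\smile\}\subseteq\tau\subseteq\{\le,;,\smile,1',0\}$. Then no set of universal sentences with a bounded number of variables axiomatizes $\mathbf R(\tau)$, and $\mathbf R(\tau)$ is not finitely axiomatizable. Explicitly, the Horn sentence $\sigma_m$ defined below (with $2m+4$ variables) is valid in $\mathbf R(\tau)$, and for $m\ge4$ it does not follow from the set of all universal sentences with at most $(m-2)/2$ variables valid in $\mathbf R(\tau)$.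

## Odd cycles, and the reduction to generated substructures

A *universal sentence* is $\forall x_1\cdots\forall x_k\,\psi$ with $\psi$ quantifier-free. A *Horn sentence*, here, is a universal sentence of the form "if finitely many atomic formulas hold, then this atomic formula holds", such as "$a\le b$ implies $ac\le bc$". The substructure *generated* by some elements is the smallest subset that contains them and the constants and is closed under the operations. For example, in the two-element group above, $a$ generates everything and $1'$ generates $\{1'\}$.

The Łoś–Tarski theorem says that a first-order sentence whose class of models is closed under substructures is equivalent to a universal sentence. We use it as follows.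

**Lemma 1.** Let $K$ be a class of structures of one signature, closed under isomorphism and substructures. Suppose that for every $k\ge1$ there is a structure $\mathcal A\notin K$ all of whose substructures generated by at most $k$ (and at least one) elements are in $K$. Then no set of universal sentences with a bounded number of variables axiomatizes $K$, and $K$ is not finitely axiomatizable.

*Proof.* Let $\Sigma$ be a set of universal sentences, valid in $K$, each with at most $k$ variables; we may take $k\ge1$. Take $\mathcal A$ for this $k$. Let $\forall x_1\cdots\forall x_n\,\psi$ be in $\Sigma$, with $n\le k$, and pick $a_1,\dots,a_n$ in $\mathcal A$ (if $n=0$, add a dummy variable). The substructure generated by these elements is in $K$, so $\psi(a_1,\dots,a_n)$ holds there. A quantifier-free formula has the same truth value in a substructure as in the whole structure, so it holds in $\mathcal A$. Thus $\mathcal A\models\Sigma$ although $\mathcal A\notin K$, and $\Sigma$ does not axiomatize $K$. If $K$ were finitely axiomatizable, it would be axiomatized by one sentence, the conjunction of the axioms. By Łoś–Tarski this sentence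 is equivalent to one universal sentence, which has some finite number of variables, contrary to what we just proved. $\square$

Here is a miniature. The bipartite graphs form a class closed under induced subgraphs. The cycle of length $2k+1$ is not bipartite, but at most $k$ of its vertices induce a disjoint union of paths, which is bipartite. So bipartite graphs are not finitely axiomatizable in the language of one edge relation $E$.

The same miniature stops a tempting shortcut. It is known that $\mathbf R(\le,;,1')$, without converse, is not finitely axiomatizable. Every concrete $(\le,;,1')$-structure on $U$ sits inside the structure of all relations on $U$, which has converse. So $\mathbf R(\le,;,1')$ consists, up to isomorphism, of the subsets of members of $\mathbf R(\le,;,\smile,1')$ that contain $1'$ and are closed under $;$, with $\smile$ forgotten. Could one conclude that a finite axiomatization with converse would give one without converse? This inference is not valid in general. The graphs with a unary predicate $P$ such that $E$ is symmetric and $\forall x\forall y\,(Exy\to(Px\leftrightarrow\neg Py))$ are finitely axiomatized,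 but if we forget $P$ we get exactly the bipartite graphs, which are not. So we must build new structures that know about converse.

$\mathbf R(\tau)$ is closed under isomorphism by definition. It is also closed under substructures, since a nonempty subset of a concrete structure that contains the constants of $\tau$ and is closed under $;$ and $\smile$ is again a concrete structure. So Lemma 1 applies to it. We need the analogue of a long odd cycle: a long law, and a structure that violates it but looks representable locally.

## A law that follows a moving point

**Definition.** Let $m\ge2$. The sentence $\sigma_m$ has the variables $e_0,\dots,e_m$, $E_0,\dots,E_{m-1}$, $S,t,z$, which makes $(m+1)+m+3=2m+4$. It is the universal closure of: if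

* (H1) $E_i^\smile e_i\le e_i$ for $1\le i\le m-1$, and $E_i^\smile e_0\le e_0$ for $0\le i\le m-1$,
* (H2) $e_0\le E_0e_1$, and $e_{i-1}\le E_ie_{i+1}$ for $1\le i\le m-1$,
* (H3) $e_{m-1}\le S\,t$, $\;e_0^\smile;\big((S;S^\smile);e_m\big)\le z$, $\;e_0z\le z$,

then $e_0\le z$.

To see what it says, fix the second coordinate $v$ of all pairs in the relations $e_i$. Each $e_i$ becomes a set, $\{a:(a,v)\in e_i\}$. By (H1), moving along $E_i$ does not leave $e_i$ or $e_0$. By (H2), from a point of $e_{i-1}$ one can move along $E_i$ into $e_{i+1}$. For $m=2$, start at $a_0\in e_0$. Move along $E_0$ to $a_1\in e_1$, which is still in $e_0$. As $a_1\in e_0\subseteq E_1e_2$, move along $E_1$ to $a_2\in e_2$, which is still in $e_1$ and in $e_0$. Now $a_2$ is in $e_0,e_1,e_2$ at once. The signature has no intersection, but a point can carry several memberships along.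

**Lemma 2.** $\sigma_m$ holds in every structure of concrete relations that is closed under composition and converse. The proof uses neither $1'$ nor $0$.

*Proof.* Let $(a_0,v)\in e_0$. We must show $(a_0,v)\in z$.

**Step 1: the first move.** Since $e_0\subseteq E_0e_1$, there is $a_1$ with $(a_0,a_1)\in E_0$ and $(a_1,v)\in e_1$. Also $(a_1,v)\in E_0^\smile e_0\subseteq e_0$.

**Step 2: keep three memberships along the chain.** We claim that for $1\le i\le m$ there is $a_i$ with $(a_i,v)\in e_0\cap e_{i-1}\cap e_i$. Step 1 is the case $i=1$. Given $a_i$ with $i\le m-1$, from $(a_i,v)\in e_{i-1}\subseteq E_ie_{i+1}$ we get $a_{i+1}$ with $(a_i,a_{i+1})\in E_i$ and $(a_{i+1},v)\in e_{i+1}$. As $(a_{i+1},a_i)\in E_i^\smile$, we have $(a_{i+1},v)\in E_i^\smile e_i\subseteq e_i$ and $(a_{i+1},v)\in E_i^\smile e_0\subseteq e_0$. This is the claim for $i+1$.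

**Step 3: use (H3) at the end.** We have $(a_m,v)\in e_0\cap e_{m-1}\cap e_m$. Since $e_{m-1}\subseteq S\,t$, there is $b$ with $(a_m,b)\in S$. So $(a_m,a_m)\in S;S^\smile$ and $(a_m,v)\in(S;S^\smile);e_m$. With $(v,a_m)\in e_0^\smile$ this gives $(v,v)\in e_0^\smile;((S;S^\smile);e_m)\subseteq z$. Hence $(a_0,v)\in e_0z\subseteq z$. $\square$

## A chain of sets in a cube, and why one color is not enough

We look for a structure in which (H1)–(H3) hold with $z=0$, but $e_0\not\le0$. By Lemma 2 no concrete model can have all links of the chain. So we look for concrete models each of which breaks one link, in such a way that all these models obey the same tables away from the broken link.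

Let $L$ be a set of starting points and $y\notin L$ one endpoint, the "$v$" of the proof. A set $p\subseteq L$ becomes the relation $p\times\{y\}$. Take for $L$ a cube of $0$–$1$ vectors, and let $E_k$ be "agree in all coordinates up to $k$". Then (H1) says that $e_i$ depends only on coordinates up to $i$. Write $q_i$ for the set $E_ie_{i+1}$. The link (H2) is $e_{i-1}\subseteq q_i$. This suggests
$$e_i=\{x\in q_{i-1}:x_i=1\},\qquad q_i=\{x:x_i=0\text{ or }x\in e_{i-1}\}.$$

A first attempt uses no $S$ at all. Replace (H3) by $e_m^\smile e_{m-1}\le z$ and $e_0z\le z$. The resulting sentence is still valid, since Step 2 gives $(a_m,v)\in e_{m-1}\cap e_m$, hence $(v,v)\in e_m^\smile e_{m-1}\subseteq z$ and $(a_0,v)\in e_0z\subseteq z$. For models, take the cube with coordinates $x_1,\dots,x_m$, put $q_0=q_1=L$, use the formulas above, and break the link $e_j\subseteq q_{j+1}$ by setting $q_{j+1}=\{x:x_{j+1}=0\}$. For $i\ge j+1$ we get $e_i\cap q_i=\emptyset$. For $i=j+1$ this is clear; for $i>j+1$, a point $x\in e_i\cap q_i$ has $x_i=1$, hence $x\in e_{i-1}$, and $x\in q_{i-1}$, so it lies in $e_{i-1}\cap q_{i-1}$, which is empty by induction.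 In particular $e_m\cap q_m=\emptyset$, as we want.

The attempt stops exactly here. For $2\le i\le j$ the all-ones vector lies in $e_i\cap q_i$, because the chain is intact up to that index. So $e_i^\smile;q_i$ is $\emptyset$ if $j<i$, and $\{(y,y)\}$ if $j\ge i$. For $2\le i\le m-2$ the models with $j=1$ and with $j=i+1$ both contain $e_i$ and $q_i$ and disagree about $e_i^\smile;q_i$. One abstract structure has only one value there, so these models are not pieces of one structure.

The composition $p^\smile;q$ reveals whether the pairwise intersection $p\cap q$ is empty, so emptiness of pairwise intersections must not depend on $j$. A triple intersection is not revealed directly. Hence the idea: **give each point a color $x_0\in\{0,1\}$, and break the link only in color $0$.** Then $e_i\cap q_i$ always contains the all-ones vector, which has color $1$; the dependence on $j$ is hidden in $e_i\cap q_i\cap c_0$, where $c_0$ is the set of points of color $0$. Only at the last index $m$ do we read off the triple intersection. For this we use $S=\{(x,z)\in q_m\times q_m:x_0=z_0\}$: the set $\{x:\exists z\in e_m,\ (x,z)\in S\}$ consists of the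 points of $q_m$ whose color occurs in $e_m\cap q_m$. That is why (H3) contains $S$, and why $e_0$, to be interpreted as $c_0$, travels along the chain.

## The colored cubes $\mathfrak M_j$

From now on $m\ge4$. The symbols are as follows.

* $P=\{\top,c_0,c_1,s_0,s_1\}\cup\{e_1,\dots,e_m\}\cup\{q_2,\dots,q_m\}$. We put $q_0=q_1=\top$ and $e_0=c_0$. Below, when $e_i$ or $q_i$ denotes a general symbol, $1\le i\le m$ for $e_i$ and $2\le i\le m$ for $q_i$, unless stated otherwise.
* $C=\{E_1,\dots,E_{m-1}\}\cup\{[A,B]:A,B\in\{\top,q_m\}\}$. We put $E_0=[\top,\top]$ and $S=[q_m,q_m]$.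

**Definition.** Let $L=\{0,1\}^{m+1}$ with points $x=(x_0,\dots,x_m)$, let $y\notin L$ and $U=L\cup\{y\}$. Fix $j$ with $1\le j\le m-1$. In $\mathfrak M_j$ the symbols of $P$ denote these subsets of $L$: $\top=q_0=q_1=L$, $c_r=\{x:x_0=r\}$, and recursively
$$e_i=\{x\in q_{i-1}:x_i=1\}\quad(1\le i\le m),$$
$$q_i=\{x:x_i=0\text{ or }x\in e_{i-1}\}\quad(2\le i\le m,\ i\ne j+1),$$
$$q_{j+1}=\{x:x_{j+1}=0\text{ or }(x\in e_j\text{ and }x_0=1)\},\qquad s_r=q_m\cap c_r.$$
The symbols of $C$ denote relations on $L$:
$$E_k=\{(x,z)\in L^2:x_i=z_i\text{ for all }i\le k\}\ (1\le k\le m-1),\qquad [A,B]=\{(x,z)\in A\times B:x_0=z_0\}.$$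

*Example.* Let $m=4$, $j=2$. Then $e_1=\{x_1=1\}$, $e_2=\{x_2=1\}$, $q_2=\{x_2=0\text{ or }x_1=1\}$, and $q_3=\{x_3=0\text{ or }x_2=x_0=1\}$ is the broken one. Further $e_3=\{x_3=1\text{ and }(x_2=0\text{ or }x_1=1)\}$, $q_4=\{x_4=0\text{ or }x\in e_3\}$, $e_4=\{x_4=1\text{ and }x\in q_3\}$. A point of $e_4\cap q_4$ has $x_4=1$, is in $e_3$, so $x_3=1$, and is in $q_3$, so $x_2=x_0=1$; then $e_3$ gives $x_1=1$. So $e_4\cap q_4=\{(1,1,1,1,1)\}$ has no point of color $0$. The intersection $e_3\cap q_3$ has only color $1$ here, while for $j=3$ it is $\{x_1=x_2=x_3=1\}$, with both colors. It is nonempty in both models.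

The facts used later are collected now. Let $o_r=(r,0,\dots,0)$, let $\delta_i^r$ be $o_r$ with coordinate $i$ changed to $1$ $(1\le i\le m)$, and $\mathbf 1=(1,\dots,1)$.

* **(F1)** $e_i$ and $q_i$ depend only on $x_0,\dots,x_i$, and $x_i=0$ implies $x\in q_i$. The first part is an induction on $i$: $e_i$ is defined from $q_{i-1}$ and $x_i$, and $q_i$ from $e_{i-1}$, $x_i$ and possibly $x_0$. The second part is immediate.
* **(F2)** $o_r$ lies in every $q_i$ and in no $e_i$. The point $\delta_i^r$ lies in $e_i$ and in no other $e_k$ $(k\ge1)$; it lies in every $q_k$ with $k\ne i$; and $\delta_i^r\notin q_i$ if $i\ge2$. Indeed $\delta_i^r\in q_{i-1}$, because $q_{i-1}=L$ or coordinate $i-1$ is $0$; so $\delta_i^r\in e_i$. A point with $x_k=0$ is not in $e_k$ and is in $q_k$. For the last claim, $x_i=1$ and $x_{i-1}=0$ with $i-1\ge1$, so $x\notin e_{i-1}$.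
* **(F3)** $\mathbf 1$ lies in all $e_i$ $(i\ge1)$ and all $q_i$. This is an induction that uses $x_0=1$ for $q_{j+1}$.
* **(F4)** $e_i\cap q_i\cap c_0=\emptyset$ for $j+1\le i\le m$. For $i=j+1$: if $x\in e_{j+1}$ and $x_0=0$, then $x_{j+1}=1$, so $x\notin q_{j+1}$. For $i>j+1$: if $x\in e_i\cap q_i\cap c_0$, then $x_i=1$, so $x\in e_{i-1}$ because $x\in q_i$, and $x\in q_{i-1}$ because $x\in e_i$; this contradicts the case $i-1$. In particular, as $j+1\le m$, $s_0\cap e_m=\emptyset$.
* **(F5)** $e_i\subseteq q_{i-1}$ for $1\le i\le m$, and $e_i\subseteq q_{i+1}$ for $1\le i\le m-1$, $i\ne j$. This holds by definition.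
* **(F6)** Every $p\in P$ has at least two points: $\delta_i^0,\delta_i^1\in e_i$; $o_0,o_1\in q_i$; $o_r,\delta_1^r\in s_r$ since $m\ne1$; and $c_r\supseteq s_r$, $\top\supseteq s_r$.

The link $e_j\subseteq q_{j+1}$ is really broken: the point whose only nonzero coordinates are $x_j=x_{j+1}=1$ agrees with $\delta_j^0$ up to coordinate $j$, so it is in $e_j$ by (F1), and it is not in $q_{j+1}$, since $x_{j+1}=1$ and $x_0=0$.

## The abstract structure $\mathcal A_m$

Now write down the tables that these models share, with all links $e_i\le q_{i+1}$ present. The index $j$ does not occur in this section.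

**Definition.** The universe of $\mathcal A_m$ consists of the distinct elements $0,\ 1',\ \iota$; $X$ for $X\in C$; $p$ and $p^\smile$ for $p\in P$; and $p\times q$ for $p,q\in P$. These are formal symbols. The structure is finite.

*Disjointness.* $\perp$ is the symmetric relation on $P$ with $p\perp q$ iff one of $p,q$ is in $\{c_0,s_0\}$ and the other in $\{c_1,s_1\}$, or $\{p,q\}=\{s_0,e_m\}$.

*Order on $P$.* $p\le p$; $p\le\top$; $s_r\le c_r$; $s_r\le q_m$; $e_i\le q_{i-1}$ for $3\le i\le m$; $e_i\le q_{i+1}$ for $1\le i\le m-1$; nothing else.

*Action $X\cdot p\in P$ of $X\in C$ on $p\in P$.* For $1\le k\le m-1$,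
$$E_k\cdot\top=\top,\qquad E_k\cdot c_r=E_k\cdot s_r=c_r,$$
$$E_k\cdot q_i=\begin{cases}q_i&(k\ge i)\\ \top&(k<i),\end{cases}\qquad E_k\cdot e_i=\begin{cases}e_i&(k\ge i)\\ q_{i-1}&(k=i-1)\\ \top&(k<i-1).\end{cases}$$
For brackets, let $\rho_B(c_r)=\rho_B(s_r)=\{r\}$, $\rho_{q_m}(e_m)=\{1\}$, and $\rho_B(p)=\{0,1\}$ in all other cases; this is the set of colors in $p\cap B$. Then $[A,B]\cdot p=A$ if $\rho_B(p)=\{0,1\}$. If $\rho_B(p)=\{r\}$, then $[A,B]\cdot p$ is $c_r$ for $A=\top$ and $s_r$ for $A=q_m$.

*Converse.* $0,1',\iota,E_k$ $(k\ge1)$ are self-converse; $[A,B]^\smile=[B,A]$; $p$ and $p^\smile$ are exchanged; $(p\times q)^\smile=q\times p$.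

*Composition.* $1'$ is neutral and $0$ is absorbing. On $C$, for $k,\ell\ge1$,
$$E_kE_\ell=E_{\min(k,\ell)},\quad E_k[A,B]=[\top,B],\quad[A,B]E_k=[A,\top],\quad[A,B][A',B']=[A,B'].$$
For $X\in C$ and $p,q,p',q'\in P$,
$$\iota\iota=\iota,\quad p\,\iota=p,\quad\iota\,p^\smile=p^\smile,\quad X;p=X\cdot p,\quad p^\smile;X=(X^\smile\cdot p)^\smile,\quad p;q^\smile=p\times q,$$
$$X;(p\times q)=(X\cdot p)\times q,\qquad(p\times q);X=p\times(X^\smile\cdot q).$$
If $p\not\perp q$, then
$$p^\smile;q=\iota,\quad(p'\times p);q=p',\quad p^\smile;(q\times q')=q'^\smile,\quad(p'\times p);(q\times q')=p'\times q',$$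
and if $p\perp q$, all four of these products are $0$. All remaining products are $0$.

*Order.* $0\le a$ and $a\le a$ for all $a$; $\iota\le1'$; on $P$ as above; $p^\smile\le q^\smile$ iff $p\le q$; $p\times q\le p'\times q'$ iff $p\le p'$ and $q\le q'$. For $k,\ell\ge1$: $E_k\le E_\ell$ iff $\ell\le k$; $E_k\le E_0$; $E_k\le\top\times\top$. Further, $[A,B]\le[A',B']$ iff $A\le A'$ and $B\le B'$; $[A,B]\le p\times q$ iff $A\le p$ and $B\le q$; and $p\times q\le[A,B]$ iff $p\le A$, $q\le B$ and $p,q\in\{c_r,s_r\}$ for some $r$. Nothing else.

*Example.* For $m=4$: $E_2\cdot e_3=q_2$, and $e_1\le q_2$; this is the link $e_1\le E_2e_3$. Also $S;e_4=s_1$, but $[\top,\top];e_4=\top$.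

**Lemma 3.** $\sigma_m$ fails in $\mathcal A_m$. Hence $\mathcal A_m$ is not representable, and for each $\tau$ as in Theorem 2 its $\tau$-reduct is not in $\mathbf R(\tau)$.

*Proof.* Assign $e_0:=c_0$, the $e_i$ $(i\ge1)$ and all $E_i$ to themselves, $S:=[q_m,q_m]$, $t:=\top$, $z:=0$. We check the hypotheses in turn.

(H1) All $E_i$ are self-converse, $E_0=[\top,\top]$ included. $E_i\cdot e_i=e_i$ for $1\le i\le m-1$. $E_i\cdot c_0=c_0$ for $i\ge1$, and $[\top,\top]\cdot c_0=c_0$ since $\rho_\top(c_0)=\{0\}$.

(H2) $E_0\cdot e_1=\top\ge c_0$, since $\rho_\top(e_1)=\{0,1\}$. $E_1\cdot e_2=q_1=\top\ge c_0$. For $2\le i\le m-1$, $E_i\cdot e_{i+1}=q_i\ge e_{i-1}$.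

(H3) $S\cdot\top=q_m\ge e_{m-1}$. Next, $S;S^\smile=S;S=S$ and $S\cdot e_m=s_1$, since $\rho_{q_m}(e_m)=\{1\}$. So $c_0^\smile;((S;S^\smile);e_m)=c_0^\smile;s_1=0$, because $c_0\perp s_1$. Finally $c_0;0=0$.

But $c_0\not\le0$: only $0$ is below $0$. By Lemma 2, and because an isomorphism preserves the truth of $\sigma_m$, the structure is not representable in any of the signatures. $\square$

## The operations of $\mathcal A_m$ are correct in every $\mathfrak M_j$

Fix $j$ with $1\le j\le m-1$. Interpret all elements of $\mathcal A_m$ as relations on $U$: $p\in P$, as an element, is $p\times\{y\}$; $p^\smile$ is $\{y\}\times p$; $p\times q$ is the Cartesian product of the two sets; $X\in C$ is the relation given above; $\iota=\{(y,y)\}$, $0=\emptyset$, $1'=\mathrm{Id}_U$. We use one letter for a symbol and for its interpretation; $\le$ and $\cdot$ refer to the tables, $\subseteq$ to the sets. For $X\in C$ and $p\subseteq L$ write $X\langle p\rangle=\{x:\exists z\in p,\ (x,z)\in X\}$.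

**Lemma 4.** The interpretation in $\mathfrak M_j$ respects composition, converse, $1'$ and $0$ on all of $\mathcal A_m$.

**Step A: $p\cap q=\emptyset$ iff $p\perp q$.** This step settles all products that depend on disjointness. If neither $p$ nor $q$ is in $\{c_0,s_0\}$, both contain $\mathbf 1$ by (F3), and $p\not\perp q$. Now let one of them be $c_0$ or $s_0$; both of these contain $o_0$. It meets $\top$, $c_0$, $s_0$ and all $q_i$ in $o_0$. It meets $e_i$ with $i<m$ in $\delta_i^0$, which lies in $q_m$ and so also in $s_0$. Further, $c_0$ meets $e_m$ in $\delta_m^0$, while $s_0\cap e_m=\emptyset$ by (F4). It is disjoint from $c_1$ and $s_1$. This is exactly the table of $\perp$.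

**Step B: $X\langle p\rangle=X\cdot p$ for $X\in C$, $p\in P$.** This step checks the action table. Let $1\le k\le m-1$.

* $E_k\langle\top\rangle=L$ since $E_k$ is reflexive, and $E_k\langle c_r\rangle=c_r$ since $E_k$ preserves $x_0$.
* $E_k\langle s_r\rangle=c_r$. The inclusion $\subseteq$ is clear. For $\supseteq$, take $x\in c_r$ and change $x_m$ to $0$. As $k\le m-1$, the new point is $E_k$-related to $x$; it is in $q_m$ by (F1) and has color $r$.
* $E_k\langle q_i\rangle=q_i$ and $E_k\langle e_i\rangle=e_i$ for $k\ge i$, by (F1).
* $E_k\langle q_i\rangle=L$ for $k<i$: change $x_i$ to $0$.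
* $E_{i-1}\langle e_i\rangle=q_{i-1}$ for $i\ge2$. If $x\in q_{i-1}$, change $x_i$ to $1$; by (F1) the new point is still in $q_{i-1}$, hence in $e_i$. Conversely, if $z\in e_i\subseteq q_{i-1}$ agrees with $x$ up to coordinate $i-1$, then $x\in q_{i-1}$ by (F1).
* For $1\le k<i-1$: since $E_k=E_k;E_{i-1}$, we get $E_k\langle e_i\rangle=E_k\langle E_{i-1}\langle e_i\rangle\rangle=E_k\langle q_{i-1}\rangle=L$, by the two previous items (here $i-1\ge2$).

For brackets, $[A,B]\langle p\rangle=\{x\in A:p\cap B\cap c_{x_0}\ne\emptyset\}$, and $A\cap c_r$ is $c_r$ for $A=\top$ and $s_r$ for $A=q_m$. So it suffices to check $\rho_B(p)=\{r:p\cap B\cap c_r\ne\emptyset\}$. For $p=c_r$ or $s_r$ this holds because $o_r\in s_r\subseteq B$ and $p$ has only color $r$. For $\top$ and $q_i$ use $o_0,o_1$, which lie in $B$. For $e_i$ with $i<m$ use $\delta_i^0,\delta_i^1\in q_m\subseteq B$. For $e_m$ and $B=\top$ use $\delta_m^0,\delta_m^1$. For $e_m$ and $B=q_m$, the set $e_m\cap q_m\cap c_0$ is empty by (F4), and $\mathbf 1\in e_m\cap q_m\cap c_1$. This last line is the only place where the action feels the broken link, and it feels it in the same way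 for every $j$.

**Step C: products inside $C$.** $E_kE_\ell=E_{\min(k,\ell)}$: a two-step path agrees up to $\min(k,\ell)$, and conversely a pair that agrees so far is reached with one trivial step. $[A,B][A',B']=[A,B']$: a path preserves the color, and for $x\in A$, $w\in B'$ with $x_0=w_0=r$ the point $o_r\in q_m\subseteq B\cap A'$ is an intermediate point. $E_k[A,B]=[\top,B]$: $E_k$ preserves the color, and every $x\in L$ is $E_k$-related to a point of $q_m\subseteq A$ of the same color (change $x_m$ to $0$). Taking converses in $E_k[B,A]=[\top,A]$ gives $[A,B]E_k=[A,\top]$.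

**Step D: all other products, and converse.** The converse table is clear, and products with $0$ or $1'$ need no check. Every other element has one of four types:

* $L\times L$ (the elements $X\in C$ and $p\times q$),
* $L\times\{y\}$ (the elements $p$),
* $\{y\}\times L$ (the elements $p^\smile$),
* $\{y\}\times\{y\}$ (the element $\iota$).

If the right side of the type of the first factor differs from the left side of the type of the second, the concrete product is empty; these are exactly the "remaining" products of the table. The eight matching combinations are as follows.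

* $L\times L$ with $L\times L$. Step C gives $C;C$. By Step B, $X;(p\times q)=X\langle p\rangle\times q=(X\cdot p)\times q$ and $(p\times q);X=p\times X^\smile\langle q\rangle=p\times(X^\smile\cdot q)$. And $(p'\times p);(q\times q')$ is $p'\times q'$ or $\emptyset$ according as $p\cap q\ne\emptyset$ or not; use Step A.
* $L\times L$ with $L\times\{y\}$. $X;p=X\cdot p$ by Step B, and $(p'\times p);q$ is $p'$ or $\emptyset$ by Step A.
* $\{y\}\times L$ with $L\times L$. These are the converses of the previous item.
* $\{y\}\times L$ with $L\times\{y\}$. $p^\smile;q$ is $\{(y,y)\}$ or $\emptyset$, by Step A.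
* $L\times\{y\}$ with $\{y\}\times L$. $p;q^\smile=p\times q$.
* The three combinations with $\iota$: $p\,\iota=p$, $\iota\,p^\smile=p^\smile$, $\iota\iota=\iota$.

This proves Lemma 4. $\square$

The proof covered $e_j$ too. The broken link does not show in the operations, only in the order.

## The order is correct once $e_j$ is left out

Let $\mathcal B_j$ be the set of elements of $\mathcal A_m$ that do not involve the symbol $e_j$, i.e. all elements except $e_j$, $e_j^\smile$, $e_j\times p$ and $p\times e_j$ $(p\in P)$. (The element $E_j$ stays.)

**Lemma 5.** For $a,b\in\mathcal B_j$ we have $a\subseteq b$ in $\mathfrak M_j$ iff $a\le b$ in $\mathcal A_m$. Distinct elements of $\mathcal B_j$ have distinct interpretations.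

**Step A: the order on $P\setminus\{e_j\}$.** We show $p\subseteq q$ iff $p\le q$ for $p,q\in P\setminus\{e_j\}$. If $p\le q$, then $p\subseteq q$ by (F5) and the definitions; the excluded case of (F5) does not occur. For the converse we give a point of $p\setminus q$ whenever $p\not\le q$. Indices $i$ and $k$ run over the symbols that exist.

* $p=\top$: $o_0\notin e_i$; $\delta_i^0\notin q_i$; and $o_{1-r}$ is in neither $c_r$ nor $s_r$.
* $p=c_r$: $o_r\notin e_i$; $\delta_i^r\notin q_i$; $\delta_m^r\notin s_r$; and $o_r\notin c_{1-r},s_{1-r}$.
* $p=s_r$: $o_r\in s_r\setminus e_i$; $\delta_i^r\in s_r\setminus q_i$ for $2\le i<m$; and $o_r\notin c_{1-r},s_{1-r}$.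
* $p=e_i$: it contains $\delta_i^0$ and $\delta_i^1$, so it is in no $c_r$ and no $s_r$. Also $\delta_i^0\notin e_k$ for $k\ne i$, and $\delta_i^0\notin q_i$ for $i\ge2$. There remain $q_k$ with $2\le k\le m$ and $k\notin\{i-1,i,i+1\}$. Let $x$ be $o_0$ with coordinates $i$ and $k$ changed to $1$. Then $x\in e_i$: if $k>i+1$, by (F1) and $\delta_i^0\in e_i$; if $k<i-1$, because $x_{i-1}=0$ gives $x\in q_{i-1}$, and $x_i=1$. But $x\notin q_k$: we have $x_k=1$, and $x_{k-1}=0$ since $k-1\ge1$ and $k-1\ne i$, so $x\notin e_{k-1}$.
* $p=q_i$: it contains $o_0$ and $o_1$, so it is in no $c_r$, $s_r$ or $e_k$. And $\delta_k^0\in q_i\setminus q_k$ for $k\ne i$, $2\le k\le m$.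

**Step B: elements of different types, $0$ and $1'$.** All elements except $0$ are nonempty, so only $0$ is contained in $0$, and elements of different types (other than $0$ and $1'$) are incomparable. Only $1'$ contains $\mathrm{Id}_U$, because every other element has one of the four types or is empty. The only elements contained in $\mathrm{Id}_U$ are $0,\iota,1'$: $E_k$ $(k\ge1)$ contains $(o_0,\delta_m^0)$; $[A,B]$ contains $(o_0,\delta_1^0)$; $p\times q$ contains a non-diagonal pair, as $p$ has at least two points and $q\ne\emptyset$; and the types of $p$ and $p^\smile$ are disjoint from $\mathrm{Id}_U$. This agrees with the table. Within the types $L\times\{y\}$ and $\{y\}\times L$ use Step A.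

**Step C: elements of type $L\times L$.**

* $p\times q\subseteq p'\times q'$ iff $p\subseteq p'$ and $q\subseteq q'$, all sets being nonempty; use Step A.
* $[A,B]\subseteq A\times B$ has domain $A$ and range $B$, since $o_0,o_1\in q_m\subseteq A\cap B$ provide partners of either color. So $[A,B]\subseteq[A',B']$ iff $A\subseteq A'$ and $B\subseteq B'$, and $[A,B]\subseteq p\times q$ iff $A\subseteq p$ and $B\subseteq q$; use Step A.
* $E_k$ $(k\ge1)$ is contained in $E_0$ and in $L\times L$, and has domain and range $L$. So $E_0$ is the only bracket that contains it, and $E_k\subseteq p\times q$ only for $p=q=\top$.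
* For $k,\ell\ge1$, $E_k\subseteq E_\ell$ iff $\ell\le k$: for $k<\ell\le m-1$ we have $(o_0,\delta_\ell^0)\in E_k\setminus E_\ell$.
* $[A,B]\not\subseteq E_k$ for $k\ge1$, since $(o_0,\delta_1^0)\in S\setminus E_1$, $S\subseteq[A,B]$ and $E_k\subseteq E_1$.
* $p\times q\subseteq[A,B]$ iff $p\subseteq A$, $q\subseteq B$ and $x_0=z_0$ for all $x\in p$, $z\in q$. The last condition says that $p$ and $q$ lie in one common $c_r$, which by Step A means $p,q\in\{c_r,s_r\}$. This is the table.
* $p\times q\not\subseteq E_k$ for $k\ge1$: as $E_k\subseteq E_0$, the inclusion would force $p,q\in\{c_r,s_r\}$ for some $r$, but then $(o_r,\delta_1^r)\in(p\times q)\setminus E_k$.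

**Step D: distinct elements have distinct interpretations.** If two elements of $\mathcal B_j$ have the same interpretation, each is $\le$ the other by Steps A–C. So it suffices that the order table is antisymmetric. On $P$, the only strict relations are those below $\top$ and $s_r<c_r$, $s_r<q_m$, $e_i<q_{i\pm1}$, which form no cycle; so there is none among the $p^\smile$ or among the $p\times q$. Among the $E_k$ $(k\ge1)$ and among the brackets antisymmetry is clear. No bracket and no $p\times q$ is $\le E_k$ with $k\ge1$. If $[A,B]\le p\times q$, then $p\in\{\top,q_m\}$, whereas $p\times q\le[A',B']$ forces $p\in\{c_0,c_1,s_0,s_1\}$. Only $0\le0$, and only $1'\ge1'$. $\square$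

## Counting symbols, and the end of the proof

**Lemma 6.** For $1\le j\le m-1$, the set $\mathcal B_j$ contains $1'$ and $0$, is closed under $;$ and $\smile$, and is representable over the finite set $U$, with $0$ represented by $\emptyset$. If $k\ge 1$ and $2k<m-1$, every substructure of $\mathcal A_m$ generated by at most $k$ elements is representable over a finite base, also if $0$ is counted as a constant (represented by $\emptyset$).

*Proof.* **Step 1: closure.** By the action table, $X\cdot p=e_j$ only if $p=e_j$. All other symbols of $P$ that appear in the name of a product of type $p$, $p^\smile$ or $p\times q$ appear in one of its factors or are values $X\cdot p$; products inside $C$ are in $C$, hence in $\mathcal B_j$. So no product of elements of $\mathcal B_j$ involves $e_j$. Converse introduces no symbols, and $0,1'\in\mathcal B_j$.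

**Step 2: representation.** By Lemma 4 the interpretation in $\mathfrak M_j$ preserves the operations and constants. By Lemma 5 it preserves and reflects the order on $\mathcal B_j$ and is injective there. So it is an isomorphism from $\mathcal B_j$ onto a concrete structure on $U$.

**Step 3: few elements miss some $e_j$.** Each element of $\mathcal A_m$ involves at most two of the $m-1$ symbols $e_1,\dots,e_{m-1}$. If $2k<m-1$, then for any $k$ elements some $e_j$ with $1\le j\le m-1$ is involved in none of them. So they lie in $\mathcal B_j$, and the substructure that they generate is contained in $\mathcal B_j$ by Step 1. It is representable, as a subset of a concrete structure that contains $\mathrm{Id}_U$ (and $\emptyset$, if $0$ is a constant) and is closed under $;$ and $\smile$ is a concrete structure. $\square$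

*Proof of Theorem 1.* Given $k\ge1$, take $m=2k+2\ge4$ and $\mathcal A=\mathcal A_m$. It is finite, and not representable by Lemma 3. As $2k<m-1$, all its substructures generated by at most $k$ elements are representable over a finite base, by Lemma 6. Now Lemma 1 applies to $K=\mathbf R(\le,;,\smile,1')$ and shows that this class is not finitely axiomatizable. $\blacksquare$

*Proof of Theorem 2.* Take the $\tau$-reduct of $\mathcal A_m$, with the element $0$ as the constant $0$ if $0\in\tau$. The sentence $\sigma_m$ uses only $\le,;,\smile$. It is valid in $\mathbf R(\tau)$ by Lemma 2 and fails in $\mathcal A_m$ by Lemma 3. Let $m\ge4$ and $1\le k\le(m-2)/2$. Then $2k\le m-2<m-1$. A $\tau$-substructure of $\mathcal A_m$ generated by at least one and at most $k$ elements lies in some $\mathcal B_j$, as in Step 3 of Lemma 6, and the interpretation in $\mathfrak M_j$ shows that it is in $\mathbf R(\tau)$. By the argument in the first part of the proof of Lemma 1, $\mathcal A_m$ satisfies every universal sentence with at most $k$ variables that is valid in $\mathbf R(\tau)$. Taking for $k$ the largest integer that is at most $(m-2)/2$, we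 see that $\mathcal A_m$ satisfies all universal sentences with at most $(m-2)/2$ variables valid in $\mathbf R(\tau)$, but not $\sigma_m$. So $\sigma_m$ does not follow from them. Since $m$ is arbitrary and $\mathbf R(\tau)$ is closed under isomorphism and substructures, Lemma 1 gives the two remaining claims. $\blacksquare$

For the list $\Lambda$ of the beginning we can now name a counterexample. Every law in $\Lambda$ is a universal sentence with at most $3$ variables, valid for relations, and $(8-2)/2=3$. So $\mathcal A_8$ satisfies all of $\Lambda$, together with every other valid universal sentence in at most three variables, and it is not representable.
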